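\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Tolerance graphs whose integer representations\\ need linearly many bits}


\begin{abstract}
It was conjectured that every $n$-vertex tolerance graph has an integer tolerance representation in which each endpoint and each tolerance has only polylogarithmically many bits. We disprove this. For every $K\ge 1$ we construct a bounded tolerance graph on $18K+26$ vertices such that every integer tolerance representation of it contains an endpoint of absolute value at least $2^{K+1}$. Hence the known upper bound of $O(n)$ bits per number is optimal up to a constant factor, and so is the resulting bound of $O(n^2)$ bits for a whole representation. The construction transports lengths back and forth between two lines and doubles them on the way.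
\end{abstract}

\section{Introduction}

\subsection*{The question}

A graph $G=(V,E)$ is a \emph{tolerance graph} if there are closed real intervals $I_v=[p_v^-,p_v^+]$ and positive real numbers $\tau_v$, called \emph{tolerances}, for $v\in V$, such that for all distinct $x,y\in V$
\[
 xy\in E\iff |I_x\cap I_y|\ge\min\{\tau_x,\tau_y\},
\]
where $|J|$ denotes the length of the interval $J$ and $|\emptyset|=0$. Thus a vertex $v$ puts up with overlaps shorter than $\tau_v$, and two vertices are adjacent as soon as at least one of them does not put up with their overlap. The intervals and tolerances together form a \emph{tolerance representation} of $G$. It is an \emph{integer} representation if all endpoints $p_v^\pm$ and all tolerances $\tau_v$ are integers. A vertex $v$ is \emph{bounded} in the representation if $\tau_v\le|I_v|$, and \emph{unbounded} otherwise; a \emph{bounded tolerance graph} is a graph that has a representation in which all vertices are bounded.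

How large must the integers be? For interval graphs, where vertices are intervals and two of them are adjacent iff they intersect, the answer is easy. Only the order of the endpoints matters, so we may replace each endpoint by its rank among the at most $2n$ different endpoints. Every integer is then at most $2n$ and has $O(\log n)$ bits. For tolerance graphs it is known that every $n$-vertex tolerance graph has an integer representation by non-negative integers of $O(n)$ bits each, hence $O(n^2)$ bits altogether. The following conjecture, posed in \cite{tol}, says that one can come much closer to interval graphs.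

\begin{conjecture}
There is a constant $c$ such that every $n$-vertex tolerance graph has an integer tolerance representation in which every endpoint and every tolerance has absolute value at most $2^{O((\log n)^c)}$.
\end{conjecture}

The comparison with interval graphs makes this plausible. We shall see in Section~\ref{sec:lines} that, when all vertices are bounded, adjacency is once more a matter of the order of endpoints: each vertex becomes a pair of intervals, one on a line $A$ and one on a line $B$, and nonadjacency means that one pair precedes the other on both lines. If the two lines were independent of each other, ranks on each line would again give $O(\log n)$ bits (Remark~\ref{rem:ranks}). But they are not independent: the two intervals of a vertex have \emph{the same length}. This one constraint suffices to refute the conjecture.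

\subsection*{Results}

For a graph $G$ let $G^*$ be the graph obtained from $G$ by replacing each vertex by two adjacent twins with the same adjacencies to all other vertices. For every $K\ge1$ we construct in Section~\ref{sec:graph} a graph $G_K$ with $9K+13$ vertices. Thus $G_K^*$ has $18K+26$ vertices.

\begin{theorem}\label{thm:main}
$G_K^*$ is a bounded tolerance graph. In every integer tolerance representation of $G_K^*$ some endpoint has absolute value at least $2^{K+1}$. Hence the conjecture is false.
\end{theorem}

The last sentence follows from the one before it: with $n=18K+26$, a bound $2^{C(\log n)^c}$ on all absolute values would give $C(\log(18K+26))^c\ge K+1$, which fails for large $K$.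

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item Let $b(n)$ be the least $b$ such that every $n$-vertex tolerance graph has an integer representation with all numbers of absolute value at most $2^b$. Then $b(n)\ge (n-26)/18$ for $n\ge44$. With the known upper bound $O(n)$, this gives $b(n)=\Theta(n)$.
\item Every integer representation of $G_K^*$ uses at least $K^2/2=\Omega(n^2)$ bits for its endpoints, where $n=18K+26$. So the known bound of $O(n^2)$ bits in total is optimal up to a constant factor.
\item In every integer representation of $G_K^*$, for each $1\le k\le K-1$, at least one of the four vertices that are twins of $U_k$ or of $E_{k-1}$ (vertices of $G_K$ defined in Section~\ref{sec:graph}) has tolerance greater than $2^k$. So $\Omega(n)$ of the tolerances need $\Omega(n)$ bits.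
\item In every \emph{real} tolerance representation of $G_K^*$ there are bounded vertices $x,y$ with
\[ |I_x|-\tau_x>2^K\bigl(|I_y|-\tau_y\bigr)>0 . \]
\end{enumerate}
\end{theorem}

Part 4 is the scale-free form of the obstruction: however the representation is scaled, two positive quantities of the form $|I_v|-\tau_v$ differ by an exponential factor.

\subsection*{The idea}

Let $\ell(v)$ be the common length of the two intervals of $v$. Suppose we can force, on line $A$, that the interval of $X$ lies strictly inside those of $Y$ and of $Z$, and, on line $B$, that the intervals of $Y$ and $Z$ lie disjointly inside that of $X'$. Then $\ell(X')>\ell(Y)+\ell(Z)>2\ell(X)$: a length was copied on one line, carried to the other by $Y$ and $Z$, and added there. Repeating this $K$ times gives a factor $2^K$. Section~\ref{sec:step} carries out one step by hand. The work lies in forcing: adjacency records neither which of two nonadjacent vertices comes first, nor on which line two adjacent vertices interfere. The graph $G_K$ contains additional vertices, arranged in four chains, which settle both points, and Section~\ref{sec:rigid} proves that they do.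

\section{Tolerances and two lines}\label{sec:lines}

A \emph{two-line system} assigns to each vertex $v$ two closed intervals of equal length $\ell(v)\ge0$, one on a line $A$ and one on a line $B$; single points are allowed. On the line under discussion we write $L_v$ and $R_v$ for the left and right endpoints of the interval of $v$; a superscript $A$ or $B$ names the line when needed. Put
\[
 u\prec v\iff R_u<L_v \text{ on both lines.}
\]
This relation is a strict partial order: $R_u<L_u$ never holds, and $R_u<L_v\le R_v<L_w$ gives transitivity. The system \emph{represents} the graph in which two distinct vertices are adjacent iff they are incomparable under $\prec$. It is \emph{integral} if all endpoints are integers.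

\begin{lemma}\label{lem:dict}
\begin{enumerate}
\item[(a)] Given a tolerance representation with all vertices bounded, the intervals
\[ A_v=[p_v^-,\,p_v^+-\tau_v],\qquad B_v=[p_v^-+\tau_v,\,p_v^+] \]
form a two-line system representing the same graph, with $\ell(v)=|I_v|-\tau_v$. It is integral if the representation is.
\item[(b)] Every graph represented by an integral two-line system has an integer tolerance representation with all vertices bounded.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $v$ is bounded, $A_v$ and $B_v$ are intervals, both of length $|I_v|-\tau_v$. Let $x\ne y$ and $m=\min\{\tau_x,\tau_y\}>0$. The length $|I_x\cap I_y|$ is the maximum of $0$ and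
\[
 \min\{p_x^+,p_y^+\}-\max\{p_x^-,p_y^-\}=\min\{\,|I_x|,\ |I_y|,\ p_x^+-p_y^-,\ p_y^+-p_x^-\}.
\]
Because $m>0$, $|I_x|\ge\tau_x\ge m$ and $|I_y|\ge\tau_y\ge m$, the vertices $x,y$ are nonadjacent iff $p_x^+-p_y^-<m$ or $p_y^+-p_x^-<m$. The first inequality says $p_x^+-\tau_x<p_y^-$ and $p_x^+<p_y^-+\tau_y$, that is, $A_x$ lies before $A_y$ and $B_x$ before $B_y$, so $x\prec y$. In the same way the second says $y\prec x$.

(b) Translating line $B$ by an integer does not change $\prec$, so we may assume that every interval $B_v=[b,b']$ starts to the right of the start of $A_v=[a,a']$. Put $p_v^-=a$, $p_v^+=b'$, $\tau_v=b-a>0$. Then $\tau_v\le b'-a=|I_v|$, so $v$ is bounded. Moreover $p_v^-+\tau_v=b$, and $p_v^+-\tau_v=a+(b'-b)=a'$ because the lengths agree. Hence (a), applied to this tolerance representation, returns the given two-line system.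
\end{proof}

\begin{remark}\label{rem:ranks}
The equality of the two lengths is essential. If it is dropped, one can replace every endpoint by its rank among the endpoints on its line; this preserves all inequalities $R_u<L_v$, hence $\prec$, and all numbers become at most $2n$. Every lower bound for the numbers must therefore use that lengths agree.
\end{remark}

Lemma~\ref{lem:dict}(a) applies only to bounded vertices. Twins are used to guarantee enough of them.

\begin{lemma}\label{lem:twins}
In a tolerance representation, two adjacent vertices are never both unbounded. Consequently, from every tolerance representation of $G^*$ one obtains a representation of $G$ with all vertices bounded by selecting a bounded vertex from each twin pair. If $G$ is a bounded tolerance graph, then so is $G^*$.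
\end{lemma}

\begin{proof}
If $u,v$ are adjacent and $\tau_u\le\tau_v$, then $|I_u|\ge|I_u\cap I_v|\ge\tau_u$, so $u$ is bounded. Hence each twin pair contains a bounded vertex, and the selected vertices induce a copy of $G$. For the last statement, take a representation of $G$ with all vertices bounded and give both twins of $v$ the interval and the tolerance of $v$; the twins are adjacent, as $|I_v\cap I_v|=|I_v|\ge\tau_v$.
\end{proof}

Finally, two chains with no relations between them must cross, in the following sense.

\begin{lemma}[Crossing]\label{lem:cross}
In a two-line system let $a\prec b$, $c\prec d$, $a\not\prec d$, $c\not\prec b$. Then on one of the lines $R_a<L_b\le R_c<L_d$, and on the other line $R_c<L_d\le R_a<L_b$.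
\end{lemma}

\begin{proof}
Since $a\not\prec d$, some line has $L_d\le R_a$, and there $R_c<L_d\le R_a<L_b$. Since $c\not\prec b$, some line has $L_b\le R_c$. It is not the line just found, where $R_c<L_b$; so it is the other one, and there $R_a<L_b\le R_c<L_d$.
\end{proof}

\section{One doubling step}\label{sec:step}

Here is the mechanism in its smallest instance. There are four vertices $X,Y,Z,X'$, whose lengths we compare, and six vertices $s,d,t,f,u,e$, which act as markers (Figure~\ref{fig:step}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.62cm,y=0.6cm]
\node at (-1.4,4.6) {line $A$};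
\draw[gray] (-0.5,4.6)--(17.5,4.6);
\fill (1,4.6) circle (2pt) node[below] {$s$};
\fill (4,4.6) circle (2pt) node[below] {$d$};
\draw[very thick] (2,5.1)--(3,5.1) node[midway,above] {$X$};
\draw[very thick] (0,6.3)--(5,6.3) node[midway,above] {$Y$ and $Z$};
\node at (-1.4,0) {line $B$};
\draw[gray] (-0.5,0)--(17.5,0);
\fill (1,0) circle (2pt) node[below] {$t$};
\fill (8,0) circle (2pt) node[below] {$f$};
\fill (9,0) circle (2pt) node[below] {$u$};
\fill (16,0) circle (2pt) node[below] {$e$};
\draw[very thick] (2,0.5)--(7,0.5) node[midway,above] {$Y$};
\draw[very thick] (10,0.5)--(15,0.5) node[midway,above] {$Z$};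
\draw[very thick] (0,1.7)--(17,1.7) node[midway,above] {$X'$};
\end{tikzpicture}
\caption{One doubling step. Dots are markers (points); thick segments are intervals. On line $A$ the interval of $X$ (here of length $1$) lies strictly inside those of $Y$ and $Z$ (length $5$). On line $B$ the intervals of $Y$ and $Z$, of the same length $5$ as on $A$, lie disjointly inside the interval of $X'$ (length $17$).}
\label{fig:step}
\end{figure}

\begin{lemma}[Doubling step]\label{lem:step}
In a two-line system suppose that
\begin{equation}\label{eq:A}
 \text{on } A:\quad L_V\le R_s<L_X,\qquad R_X<L_d\le R_V\qquad (V\in\{Y,Z\}),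
\end{equation}
\begin{equation}\label{eq:B}
 \text{on } B:\quad L_{X'}\le R_t<L_Y,\qquad R_Y<L_f\le R_u<L_Z,\qquad R_Z<L_e\le R_{X'}.
\end{equation}
Then $\ell(Y),\ell(Z)>\ell(X)$ and $\ell(X')>\ell(Y)+\ell(Z)$. If the system is integral, then $\ell(Y),\ell(Z)\ge\ell(X)+2$ and $\ell(X')\ge\ell(Y)+\ell(Z)+4\ge2\ell(X)+8$.
\end{lemma}

\begin{proof}
By \eqref{eq:A}, on $A$ we have $L_V<L_X\le R_X<R_V$; in the integral case each of the two outer gaps is at least $1$. By \eqref{eq:B}, on $B$,
\[
\ell(X')=(L_Y-L_{X'})+\ell(Y)+(L_Z-R_Y)+\ell(Z)+(R_{X'}-R_Z),
\]
where all three brackets are positive. In the integral case they are at least $1$, $2$, $1$: the middle one contains the two strict inequalities $R_Y<L_f$ and $R_u<L_Z$. The lengths $\ell(Y),\ell(Z)$ measured on $A$ and on $B$ are the same numbers, so the two estimates combine.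
\end{proof}

How much of \eqref{eq:A} and \eqref{eq:B} can a graph enforce? Each strict inequality follows from a relation in the order: $s\prec X\prec d$, $t\prec Y\prec f$, $u\prec Z\prec e$. A relation holds on both lines, so nothing more is needed. Each weak inequality is a failed relation: $s\not\prec V$, $V\not\prec d$, $t\not\prec X'$, $u\not\prec f$, $X'\not\prec e$. A failure occurs on at least one line, but a priori we do not know on which. We shall use the following observation again and again:
\begin{equation}\label{eq:P}
\text{if } u\not\prec v \text{ and } R_u<L_v \text{ on one line, then } L_v\le R_u \text{ on the other.}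
\end{equation}
So we need \emph{barriers}: vertices $w$ which guarantee $R_u<L_w\le R_w<L_v$ on the unwanted line. And since a graph determines only which pairs are comparable, we must also see to it that the relations point in the right direction.

\section{The graph}\label{sec:graph}

\subsection*{Four kinds of markers}

A marker that lies to the right of everything relevant on line $B$ is above a vertex $x$ iff it is to the right of $x$ on $A$; it tests the position of the right end of $x$ on line $A$ alone. There are four kinds of such one-line tests, and accordingly our graph has four chains of markers: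
\begin{center}
\begin{tabular}{c|c|c}
 & on line $A$ & on line $B$\\\hline
tests right ends & $\mathcal D$ & $\mathcal E$\\
tests left ends & $\mathcal S$ & $\mathcal T$
\end{tabular}
\end{center}
On the line where a chain does not test, it is parked at the far end: $\mathcal D$ and $\mathcal E$ at the far right, $\mathcal S$ and $\mathcal T$ at the far left. Each chain also has two extreme elements, marked $\bot$ and $\top$. The Crossing Lemma, applied to them, will fix the relative position of two chains on each line, except that one extreme element of each chain is exempt. The element marked $*$ is never exempt. It lies beyond the whole core, above it in $\mathcal D,\mathcal E$ and below it in $\mathcal S,\mathcal T$, and serves as a barrier between core vertices and markers.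

\subsection*{Vertices}

Let $K\ge1$. The vertices of $G_K$ are
\begin{itemize}
\item the \emph{core}: $X_0,\dots,X_K$ and $Y_k,Z_k$ for $0\le k<K$;
\item the \emph{upper chains}
 \begin{align*}
 \mathcal D:&\quad D_\bot,\ D_0,\dots,D_{K-1},\ D_*,\ D_\top,\\
 \mathcal E:&\quad E_\bot,\ F_0,E_0,F_1,E_1,\dots,F_{K-1},E_{K-1},\ E_*,\ E_\top;
 \end{align*}
\item the \emph{lower chains}
 \begin{align*}
 \mathcal S:&\quad S_\bot,\ S_*,\ S_0,\dots,S_{K-1},\ S_\top,\\
 \mathcal T:&\quad T_\bot,\ T_*,\ T_0,U_0,T_1,U_1,\dots,T_{K-1},U_{K-1},\ T_\top.
 \end{align*}
\end{itemize}
The members of the four chains are called \emph{markers}. The number of vertices is $(3K+1)+2(K+3)+2(2K+3)=9K+13$.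

\subsection*{The model}

The adjacencies are defined by an explicit integral two-line system, the \emph{model}. All markers are points on both lines. The core vertices have lengths
\[
\ell(X_k)=x_k:=16\cdot2^k-15,\qquad \ell(Y_k)=\ell(Z_k)=y_k:=x_k+4,
\]
so that $x_{k+1}=2x_k+15=2y_k+7$. From left to right the lines carry the following pieces; a single marker takes one integer, and each piece starts at the integer after the end of the preceding one.
\begin{align*}
\text{Line }A:&\quad \mathcal T \;\big|\; S_\bot,D_\bot,S_* \;\big|\; \mathcal A_0,\dots,\mathcal A_{K-1},\mathcal A_K \;\big|\; D_*,S_\top,D_\top \;\big|\; \mathcal E\\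
\text{Line }B:&\quad \mathcal S \;\big|\; T_\bot,E_\bot,T_* \;\big|\; X_0,\mathcal B_0,\dots,\mathcal B_{K-1} \;\big|\; E_*,T_\top,E_\top \;\big|\; \mathcal D
\end{align*}
Here $\mathcal T,\mathcal E,\mathcal S,\mathcal D$ stand for the whole chain in the listed order, $\mathcal A_K$ is the interval of $X_K$, the piece $X_0$ on $B$ is the interval of $X_0$, and for $0\le k<K$ the blocks are, with positions counted from the start of the block,
\begin{align*}
\mathcal A_k:&\quad Y_k=Z_k=[0,\,x_k+4],\quad S_k=1,\quad X_k=[2,\,x_k+2],\quad D_k=x_k+3;\\
\mathcal B_k:&\quad X_{k+1}=[0,\,2y_k+7],\quad T_k=1,\quad Y_k=[2,\,y_k+2],\quad F_k=y_k+3,\\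
&\quad U_k=y_k+4,\quad Z_k=[y_k+5,\,2y_k+5],\quad E_k=2y_k+6.
\end{align*}
Lengths agree on the two lines. Figure~\ref{fig:step} shows $\mathcal A_0$ and $\mathcal B_0$, where $x_0=1$, $y_0=5$, $x_1=17$. Let $\prec_0$ be the order of the model, $\parallel$ its incomparability, and $G_K$ the graph it represents.

Write $\alpha(\cdot)$ for the position on $A$ of a member of $\mathcal D\cup\mathcal S$, write $\beta(\cdot)$ for the position on $B$ of a member of $\mathcal E\cup\mathcal T$, and let $[a_x,a_x']$ and $[b_x,b_x']$ be the intervals of a core vertex $x$ on $A$ and $B$; these always refer to the model. For all $d\in\mathcal D$, $e\in\mathcal E$, $s\in\mathcal S$, $t\in\mathcal T$ and all core vertices $x$ the layout gives the following.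
\begin{enumerate}
\item[(R1)] Each of $\mathcal D,\mathcal E,\mathcal S,\mathcal T$ is a chain in the listed order, since its members appear in this order on both lines.
\item[(R2)] $d\parallel e$ and $s\parallel t$. On $A$, $d$ is before $e$ and $t$ before $s$; on $B$ it is the other way round.
\item[(R3)] $s\prec_0e$ and $t\prec_0d$, since on each line one member of the pair is parked at an extreme end.
\item[(R4)] $s\prec_0d$ iff $\alpha(s)<\alpha(d)$, and otherwise $s\parallel d$, because $s$ is before $d$ on $B$. Likewise $t\prec_0e$ iff $\beta(t)<\beta(e)$, and otherwise $t\parallel e$, because $t$ is before $e$ on $A$.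
\item[(R5)] $x\prec_0d$ iff $a_x'<\alpha(d)$; $x\prec_0e$ iff $b_x'<\beta(e)$; $s\prec_0x$ iff $\alpha(s)<a_x$; $t\prec_0x$ iff $\beta(t)<b_x$. In each case, otherwise $\parallel$. On the line not mentioned, the chain is parked on the side that agrees with the stated relation.
\end{enumerate}
In particular $S_*,T_*\prec_0x\prec_0D_*,E_*$ for every core vertex $x$. By Lemma~\ref{lem:dict}(b) the graph $G_K$ is a bounded tolerance graph, and by Lemma~\ref{lem:twins} so is $G_K^*$.

\section{Rigidity}\label{sec:rigid}

Fix an \emph{arbitrary} two-line system representing $G_K$, with order $\prec$. The orders $\prec$ and $\prec_0$ have the same comparable pairs, namely the nonadjacent pairs of $G_K$, so $\parallel$ means the same for both. We shall see that, up to two harmless symmetries, the system satisfies \eqref{eq:A} and \eqref{eq:B} at every step $k$. The symmetries are negating all coordinates on both lines, which reverses $\prec$, and interchanging the names of the two lines, which does not change $\prec$. Both preserve the represented graph, the lengths, and integrality.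

\subsection*{The direction of the relations}

\begin{lemma}\label{lem:orient}
After negating all coordinates if necessary, $\prec$ agrees with $\prec_0$ on all comparable pairs that contain a marker.
\end{lemma}

We make no claim about pairs of core vertices; none will be needed.

\begin{proof}
Call a comparable pair \emph{consistent} if $\prec$ and $\prec_0$ agree on it, and \emph{reversed} otherwise. The tool is a forcing rule: if $uv$ and $uw$ are comparable and $v\parallel w$, then in either order $u$ is below both of $v,w$ or above both, since otherwise $v$ and $w$ would be comparable by transitivity. Therefore $uv$ and $uw$ are of the same type (both consistent or both reversed), and we write $uv\sim uw$. We show in four rounds that all comparable pairs containing a marker have the same type. Throughout, $d,d'\in\mathcal D$, $e\in\mathcal E$, $s,s'\in\mathcal S$, $t\in\mathcal T$, and $x$ is a core vertex.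

\emph{Round 1: the pairs $T_\bot u$ and $S_\bot u$ with $u\in\mathcal D\cup\mathcal E$.} By (R3) and (R4), $T_\bot$ and $S_\bot$ are below every such $u$ in $\prec_0$. Since $d\parallel e$, we have $T_\bot d\sim T_\bot e$ for all $d,e$, so all pairs $T_\bot u$ have one type, and by the same argument all pairs $S_\bot u$ have one type. These types coincide, because $T_\bot\parallel S_\bot$ gives $T_\bot u\sim S_\bot u$. Call this common type $\mathcal C$.

\emph{Round 2: a lower and an upper marker.} Every pair $td$ is comparable, and $td\sim S_\bot d$ since $t\parallel S_\bot$. If $t\prec_0e$, then $te\sim td$ for any $d$, since $d\parallel e$. Every pair $se$ is comparable, and $se\sim T_\bot e$ since $s\parallel T_\bot$. If $s\prec_0d$, then $sd\sim se$ for any $e$. All these pairs have type $\mathcal C$.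

\emph{Round 3: a marker and a core vertex.} In the model, $T_\top$ lies after and $E_\bot$ before the whole core on $B$, and $S_\top$ lies after and $D_\bot$ before the whole core on $A$. By (R5) all four are incomparable to $x$. Hence $xd\sim T_\top d$ if $x\prec_0d$; $xe\sim S_\top e$ if $x\prec_0e$; $sx\sim sE_\bot$ if $s\prec_0x$; and $tx\sim tD_\bot$ if $t\prec_0x$. The pairs on the right are comparable by (R3) and have type $\mathcal C$ by Round~2.

\emph{Round 4: two markers of the same chain.} Let $d\prec_0d'$. Suppose that some $w\in\mathcal S$ has $\alpha(w)$ between $\alpha(d)$ and $\alpha(d')$, or some core vertex $w$ has $a_w'$ between them. By (R4) or (R5), $w\prec_0d'$ and $w\parallel d$. So $dd'\sim wd'$, which is of type $\mathcal C$. Let $s\prec_0s'$. Suppose that some $w\in\mathcal D$ has $\alpha(w)$ between $\alpha(s)$ and $\alpha(s')$, or some core vertex $w$ has $a_w$ between them. Then $s\prec_0w$ and $w\parallel s'$, so $ss'\sim sw$, again of type $\mathcal C$. The same arguments on line $B$ apply to $\mathcal E$, with witnesses $w\in\mathcal T$ or right ends $b_w'$ of core vertices, and to $\mathcal T$, with witnesses $w\in\mathcal E$ or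 left ends $b_w$. A witness for two consecutive members is also a witness for any pair enclosing them, so it is enough to list witnesses for consecutive pairs. They can be read off the layout; here $1\le k\le K-1$ in pairs involving the index $k-1$, and $0\le k\le K-1$ in the pairs $(F_k,E_k)$ and $(T_k,U_k)$.
\begin{center}
\begin{tabular}{cl}
$\mathcal D$ (on $A$) & $(D_\bot,D_0)$: $S_0$;\quad $(D_{k-1},D_k)$: $S_k$;\quad $(D_{K-1},D_*)$: $a'_{Y_{K-1}}$;\quad $(D_*,D_\top)$: $S_\top$\\[3pt]
$\mathcal S$ (on $A$) & $(S_\bot,S_*)$: $D_\bot$;\quad $(S_*,S_0)$: $a_{Y_0}$;\quad $(S_{k-1},S_k)$: $D_{k-1}$;\quad $(S_{K-1},S_\top)$: $D_{K-1}$\\[3pt]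
$\mathcal E$ (on $B$) & $(E_\bot,F_0)$: $T_0$;\quad $(F_k,E_k)$: $U_k$;\quad $(E_{k-1},F_k)$: $T_k$;\\
& $(E_{K-1},E_*)$: $b'_{X_K}$;\quad $(E_*,E_\top)$: $T_\top$\\[3pt]
$\mathcal T$ (on $B$) & $(T_\bot,T_*)$: $E_\bot$;\quad $(T_*,T_0)$: $b_{X_1}$;\quad $(T_k,U_k)$: $F_k$;\\
& $(U_{k-1},T_k)$: $E_{k-1}$;\quad $(U_{K-1},T_\top)$: $E_{K-1}$
\end{tabular}
\end{center}

By (R2) there are no comparable pairs between $\mathcal D$ and $\mathcal E$ or between $\mathcal S$ and $\mathcal T$, so the four rounds cover all comparable pairs containing a marker. If their common type is ``reversed'', we negate all coordinates on both lines; this turns it into ``consistent''.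
\end{proof}

From now on we assume that $\prec$ agrees with $\prec_0$ on all comparable pairs containing a marker. So the relations and incomparabilities stated in (R1)--(R5) hold for $\prec$ as well, with $\alpha,\beta,a_x,a'_x,b_x,b'_x$ still taken in the model. In particular $S_*,T_*\prec x\prec D_*,E_*$ for every core vertex $x$.

\subsection*{Which line is which}

In the model, $\mathcal D$ lies before $\mathcal E$ on $A$ and after it on $B$, while $\mathcal T$ lies before $\mathcal S$ on $A$ and after it on $B$. Up to the names of the lines and apart from extreme elements, this is forced.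

\begin{lemma}\label{lem:sep}
After interchanging the names of the two lines if necessary:
\begin{enumerate}
\item[(O1)] on $A$: $R_d<L_e$ for $d\in\mathcal D\setminus\{D_\top\}$, $e\in\mathcal E\setminus\{E_\bot\}$;
\item[(O2)] on $B$: $R_e<L_d$ for $e\in\mathcal E\setminus\{E_\top\}$, $d\in\mathcal D\setminus\{D_\bot\}$;
\item[(O3)] on $A$: $R_t<L_s$ for $t\in\mathcal T\setminus\{T_\top\}$, $s\in\mathcal S\setminus\{S_\bot\}$;
\item[(O4)] on $B$: $R_s<L_t$ for $s\in\mathcal S\setminus\{S_\top\}$, $t\in\mathcal T\setminus\{T_\bot\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Apply the Crossing Lemma~\ref{lem:cross} to $D_\bot\prec D_\top$ and $E_\bot\prec E_\top$; its hypotheses hold since $\mathcal D$ and $\mathcal E$ are chains with no relations between them. We name the lines so that $L_{D_\top}\le R_{E_\bot}$ on $A$ and $L_{E_\top}\le R_{D_\bot}$ on $B$. Then on $A$, for $d\ne D_\top$ and $e\ne E_\bot$, we have $R_d<L_{D_\top}\le R_{E_\bot}<L_e$, which is (O1). On $B$, for $e\ne E_\top$ and $d\ne D_\bot$, we have $R_e<L_{E_\top}\le R_{D_\bot}<L_d$, which is (O2).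

Now apply the Crossing Lemma to $T_\bot\prec T_\top$ and $S_\bot\prec S_\top$. Either $L_{T_\top}\le R_{S_\bot}$ on $A$ and $L_{S_\top}\le R_{T_\bot}$ on $B$, or the same with $A$ and $B$ interchanged. The names of the lines are already fixed, so the second case has to be excluded. This is done by the pair $U_0,F_0$, which ties the lower chains to the upper ones; here $U_0\parallel F_0$ by (R4), since $\beta(F_0)<\beta(U_0)$. Suppose $L_{T_\top}\le R_{S_\bot}$ on $B$. Then on $B$
\[
 R_{U_0}<L_{T_\top}\le R_{S_\bot}<L_{F_0},
\]
since $U_0\prec T_\top$ and $S_\bot\prec F_0$. On $A$
\[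
 R_{U_0}<L_{D_\bot}\le R_{D_\bot}<L_{F_0},
\]
by $U_0\prec D_\bot$ and (O1). So $U_0\prec F_0$, a contradiction. Hence the first case holds. On $A$, for $t\ne T_\top$ and $s\ne S_\bot$, we get $R_t<L_{T_\top}\le R_{S_\bot}<L_s$, which is (O3). On $B$, for $s\ne S_\top$ and $t\ne T_\bot$, we get $R_s<L_{S_\top}\le R_{T_\bot}<L_t$, which is (O4).
\end{proof}

\subsection*{The forced inequalities}

We call a two-line system representing $G_K$ \emph{normalized} if its order agrees with $\prec_0$ on all comparable pairs containing a marker and (O1)--(O4) hold. By Lemmas~\ref{lem:orient} and~\ref{lem:sep}, every two-line system representing $G_K$ can be normalized by the two symmetries.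

\begin{lemma}\label{lem:forced}
In a normalized system, for every $0\le k<K$, the inequalities \eqref{eq:A} and \eqref{eq:B} hold with
\[
(X,Y,Z,X')=(X_k,Y_k,Z_k,X_{k+1}),\qquad (s,d,t,f,u,e)=(S_k,D_k,T_k,F_k,U_k,E_k).
\]
\end{lemma}

\begin{proof}
The strict inequalities hold on both lines, since the blocks $\mathcal A_k$ and $\mathcal B_k$ show, by (R5), that $S_k\prec X_k\prec D_k$, $T_k\prec Y_k\prec F_k$ and $U_k\prec Z_k\prec E_k$.

For the weak inequalities let $V\in\{Y_k,Z_k\}$. In block $\mathcal A_k$ the interval of $V$ starts before $S_k$ and ends after $D_k$, so $S_k\parallel V$ and $V\parallel D_k$ by (R5). In block $\mathcal B_k$ the interval of $X_{k+1}$ starts before $T_k$ and ends after $E_k$, and $F_k$ is before $U_k$; so $T_k\parallel X_{k+1}$ and $X_{k+1}\parallel E_k$ by (R5), and $U_k\parallel F_k$ by (R4). We apply \eqref{eq:P} to the failed relations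
\[
S_k\not\prec V,\qquad V\not\prec D_k,\qquad T_k\not\prec X_{k+1},\qquad U_k\not\prec F_k,\qquad X_{k+1}\not\prec E_k.
\]
For each of them it remains to see that on the unwanted line the interval on the left-hand side lies entirely before the one on the right-hand side. This is the role of the barriers.

On $B$, the unwanted line for \eqref{eq:A}:
\begin{align*}
R_{S_k}&<L_{T_*}\le R_{T_*}<L_V &&\text{by (O4) and } T_*\prec V;\\
R_V&<L_{E_*}\le R_{E_*}<L_{D_k} &&\text{by } V\prec E_* \text{ and (O2)}.
\end{align*}
Hence $L_V\le R_{S_k}$ and $L_{D_k}\le R_V$ on $A$.

On $A$, the unwanted line for \eqref{eq:B}: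
\begin{align*}
R_{T_k}&<L_{S_*}\le R_{S_*}<L_{X_{k+1}} &&\text{by (O3) and } S_*\prec X_{k+1};\\
R_{U_k}&<L_{D_\bot}\le R_{D_\bot}<L_{F_k} &&\text{by } U_k\prec D_\bot \text{ and (O1)};\\
R_{X_{k+1}}&<L_{D_*}\le R_{D_*}<L_{E_k} &&\text{by } X_{k+1}\prec D_* \text{ and (O1)}.
\end{align*}
Hence $L_{X_{k+1}}\le R_{T_k}$, $L_{F_k}\le R_{U_k}$ and $L_{E_k}\le R_{X_{k+1}}$ on $B$.
\end{proof}

\begin{proposition}\label{prop:lengths}
In every two-line system representing $G_K$, for $0\le k<K$,
\begin{equation}\label{eq:real}
\ell(Y_k),\ell(Z_k)>\ell(X_k),\qquad \ell(X_{k+1})>\ell(Y_k)+\ell(Z_k).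
\end{equation}
If the system is integral, then $\ell(Y_k),\ell(Z_k)\ge\ell(X_k)+2$ for $0\le k<K$, and
\begin{equation}\label{eq:int}
\ell(X_k)\ge 8(2^k-1)\qquad(0\le k\le K).
\end{equation}
\end{proposition}

\begin{proof}
Normalizing does not change lengths or integrality. By Lemma~\ref{lem:forced}, a normalized system satisfies the hypotheses of Lemma~\ref{lem:step} for every $0\le k<K$, and this gives everything except \eqref{eq:int}. In the integral case Lemma~\ref{lem:step} also gives $\ell(X_{k+1})\ge2\ell(X_k)+8$, and \eqref{eq:int} follows by induction from $\ell(X_0)\ge0$, since $2\cdot8(2^k-1)+8=8(2^{k+1}-1)$.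
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We saw in Section~\ref{sec:graph} that $G_K^*$ is a bounded tolerance graph. Take any integer tolerance representation of $G_K^*$. By Lemma~\ref{lem:twins} we may select a bounded vertex from each twin pair and obtain an integer representation of $G_K$ with all vertices bounded. Lemma~\ref{lem:dict}(a) turns it into an integral two-line system with $\ell(v)=|I_v|-\tau_v$. By \eqref{eq:int}, and since tolerances are positive integers, the selected twin of $X_k$ satisfies, for $1\le k\le K$,
\begin{equation}\label{eq:endpoint}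
p^+-p^-=\tau+\ell(X_k)\ge1+8(2^k-1)=2^{k+3}-7\ge2^{k+2}.
\end{equation}
So one of its endpoints has absolute value at least $2^{k+1}$. Take $k=K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
\emph{Part 1.} For $n\ge44$ put $K=\lfloor(n-26)/18\rfloor\ge1$ and add $n-(18K+26)$ isolated vertices to $G_K^*$. The result is a tolerance graph: place the new intervals pairwise disjoint and disjoint from all others, with tolerance $1$. Every integer representation of this graph restricts to one of $G_K^*$, so $b(n)\ge K+1\ge(n-26)/18$ by Theorem~\ref{thm:main}. The upper bound $b(n)=O(n)$ is the known result quoted in the introduction.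

\emph{Part 2.} By \eqref{eq:endpoint}, for each $1\le k\le K$ some endpoint of a twin of $X_k$ has absolute value at least $2^{k+1}$, hence at least $k+1$ bits. These endpoints belong to different vertices. Together they use at least $\sum_{k=1}^K(k+1)\ge K^2/2$ bits.

\emph{Part 3.} In Lemma~\ref{lem:dict}(a) the tolerance of $v$ is the displacement between its two intervals. So select bounded twins as in the proof of Theorem~\ref{thm:main}, normalize the resulting two-line system, and consider
\[
\sigma_v=L_v^B-L_v^A=R_v^B-R_v^A .
\]
In the system of Lemma~\ref{lem:dict}(a), before normalization, this quantity is $\tau_v$. Negating all coordinates changes the sign of $\sigma_v$ for all $v$ at once, and so does interchanging the lines. Hence there is one $\varepsilon\in\{1,-1\}$ with $\sigma_v=\varepsilon\tau_v$ for all $v$.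

Let $1\le k\le K-1$. We show that $\sigma_{U_k}$ exceeds $\sigma_{E_{k-1}}$ by more than $\ell(Y_k)$: on line $B$ the interval of $Y_k$ separates the left end of $E_{k-1}$ from the right end of $U_k$, while on line $A$ the marker $U_k$ comes first. In the model $E_{k-1}$ lies in $\mathcal B_{k-1}$ and $T_k$ in $\mathcal B_k$, so $T_k\parallel E_{k-1}$ by (R4). On $A$ we have
\[
R_{T_k}<L_{D_\bot}\le R_{D_\bot}<L_{E_{k-1}}
\]
by $T_k\prec D_\bot$ and (O1), so by \eqref{eq:P} on $B$ we have $L_{E_{k-1}}\le R_{T_k}<L_{Y_k}$. With Lemma~\ref{lem:forced} this gives, on $B$,
\[
R_{U_k}\ge L_{F_k}>R_{Y_k}=L_{Y_k}+\ell(Y_k)>L_{E_{k-1}}+\ell(Y_k).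
\]
On $A$ the order is the opposite: $R_{U_k}<L_{D_\bot}\le R_{D_\bot}<L_{E_{k-1}}$ by $U_k\prec D_\bot$ and (O1). Hence
\[
\sigma_{U_k}=R_{U_k}^B-R_{U_k}^A>L_{E_{k-1}}^B+\ell(Y_k)-L_{E_{k-1}}^A=\sigma_{E_{k-1}}+\ell(Y_k).
\]
By Proposition~\ref{prop:lengths}, $\ell(Y_k)\ge\ell(X_k)+2\ge8\cdot2^k-6\ge2^k$. If $\varepsilon=1$, then $\tau_{U_k}>\tau_{E_{k-1}}+2^k>2^k$. If $\varepsilon=-1$, then $\tau_{E_{k-1}}>\tau_{U_k}+2^k>2^k$. This proves the first statement. The sets $\{U_k,E_{k-1}\}$ are disjoint for different $k$. Considering the $k$ with $K/2\le k\le K-1$ we obtain $\lfloor K/2\rfloor$ vertices whose tolerances exceed $2^{K/2}$ and hence need $\Omega(K)$ bits. Since $n=18K+26$, the second statement follows.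

\emph{Part 4.} The selection of bounded twins, Lemma~\ref{lem:dict}(a) and \eqref{eq:real} apply to real representations. Put $m_k=\min\{\ell(Y_k),\ell(Z_k)\}$. By \eqref{eq:real}, $m_k>\ell(X_k)$ and $\ell(X_{k+1})>2m_k$. So $m_{k+1}>2m_k$ for $k+1<K$, whence $\ell(X_K)>2m_{K-1}\ge2^Km_0$, and $m_0>\ell(X_0)\ge0$. Since $\ell(v)=|I_v|-\tau_v$, we may take for $x$ the selected twin of $X_K$, and for $y$ the selected twin of a vertex among $Y_0,Z_0$ which attains $m_0$.
\end{proof}

\begin{remark}
If only \emph{bounded} representations are allowed, no twins are needed: by Lemma~\ref{lem:dict}(a), \eqref{eq:int} and the computation \eqref{eq:endpoint}, every integer representation of $G_K$ with all vertices bounded has an endpoint of absolute value at least $2^{K+1}$. Conversely, with the left end of each line placed at the origin, all positions in the model are $O(2^K)$, because its blocks have total length $O(2^K)$ and there are $O(K)$ markers. It suffices to translate line $B$ by $O(2^K)$ in Lemma~\ref{lem:dict}(b), and twins may repeat the same numbers. So $G_K$ and $G_K^*$ have integer representations, with all vertices bounded, that use $O(K)$ bits per number.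 Hence $\Theta(n)$ bits is the exact order for bounded representations of $G_K$ and for arbitrary representations of $G_K^*$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{tol}
\url{http://acgt.cs.tau.ac.il/wp-content/uploads/2017/02/tol.pdf}.
\end{thebibliography}

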